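
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Linear representations of proper semipartial geometries\\ in dimension at least three}


\begin{abstract}
Let $n\ge 3$ and let $\mathcal K$ be a point set of $\mathrm{PG}(n,q)$ whose linear representation $T_n^*(\mathcal K)$ is a proper semipartial geometry with $\alpha>1$. We prove that $q$ is a square and that $\mathcal K$ is the point set of a Baer subgeometry $\mathrm{PG}(n,\sqrt q)$. This proves a conjecture stated for $n\ge4$ in \cite{LR}. If $\alpha^2\ge q$, the result follows from a theorem of Ueberberg. If $\alpha^2<q$, we show that no such set exists. The two hyperplane intersection numbers of $\mathcal K$ leave a single unknown integer, which is the unique root of an explicit quadratic modulo a power of the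 characteristic and whose size is controlled by counting lines. For $\alpha=2$ and $n\ge9$ we instead eliminate all large quantities and are left with a number that is too divisible, or visibly too large, for the bound it must satisfy.
\end{abstract}

\section{Introduction}

\subsection{The question}

A \emph{partial linear space} is an incidence structure of points and lines in which two distinct points lie on at most one common line; two distinct points are \emph{collinear} if they lie on one. It has \emph{order} $(s,t)$ if every line has $s+1$ points and every point lies on $t+1$ lines.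

\begin{definition}
A \emph{semipartial geometry} $\mathrm{spg}(s,t,\alpha,\mu)$ is a connected partial linear space of order $(s,t)$ such that
\begin{itemize}
\item[(i)] if a point $x$ and a line $L$ are not incident, then $L$ has either $0$ or $\alpha$ points collinear with $x$, where $\alpha>0$;
\item[(ii)] if two distinct points are not collinear, then exactly $\mu$ points are collinear with both, where $\mu>0$.
\end{itemize}
It is \emph{proper} if it is not a partial geometry, that is, if the value $0$ does occur in (i).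
\end{definition}

Axiom (i) says that from an outside point a line is either invisible or shows the same number of points every time. Together with (ii) it makes the collinearity graph strongly regular, and this is where linear algebra enters.

A large supply of candidates comes from affine spaces. Let $\Pi_\infty\cong\mathrm{PG}(n,q)$ be a hyperplane of $\mathrm{PG}(n+1,q)$ and let $\mathcal K$ be a set of points of $\Pi_\infty$. The \emph{linear representation} $T_n^*(\mathcal K)$ has as points the affine points, those of $\mathrm{PG}(n+1,q)\setminus\Pi_\infty$, and as lines the lines of $\mathrm{PG}(n+1,q)$ that are not contained in $\Pi_\infty$ and meet $\Pi_\infty$ in a point of $\mathcal K$. Incidence is the natural one. So $\mathcal K$ is a set of allowed directions: two affine points are collinear in $T_n^*(\mathcal K)$ when their join has its point at infinity in $\mathcal K$. The order is $(q-1,|\mathcal K|-1)$. For which $\mathcal K$ is this a semipartial geometry?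

Call a line of $\Pi_\infty$ \emph{external}, \emph{tangent} or \emph{secant} if it meets $\mathcal K$ in $0$, $1$ or at least $2$ points. Lemma~\ref{lem:dict} below translates the axioms: $T_n^*(\mathcal K)$ is a proper semipartial geometry with parameter $\alpha$ if and only if all secants have exactly $\alpha+1$ points of $\mathcal K$, tangents exist, and every point of $\Pi_\infty$ off $\mathcal K$ lies on the same number $m\ge1$ of secants.

\subsection{The Baer example}

Let $q=s^2$ and let $\mathcal B\subset\Pi_\infty$ be the set of points that have coordinates in $\mathbb F_s$ in some fixed frame, a \emph{Baer subgeometry} $\mathrm{PG}(n,s)$. Let $\sigma$ raise coordinates to the power $s$; its fixed points are the points of $\mathcal B$. A line with two points of $\mathcal B$ is $\sigma$-invariant and has $s+1$ points of $\mathcal B$. If $r\notin\mathcal B$, then a secant on $r$, being $\sigma$-invariant, also contains $r^\sigma\ne r$, so it is the line $rr^\sigma$. Conversely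 this line is a secant: if the vector $u$ spans $r$, then $c\mapsto cu+c^su^\sigma$ is an injective $\mathbb F_s$-linear map from $\mathbb F_q$ to vectors with entries in $\mathbb F_s$, and its image gives $s+1$ points of $\mathcal B$ on $rr^\sigma$. So $m=1$ and $\alpha=\sqrt q$. A point of $\mathcal B$ lies on $(s^n-1)/(s-1)$ secants, fewer than the $(q^n-1)/(q-1)$ lines on it if $n\ge2$. Hence tangents exist and $T_n^*(\mathcal B)$ is a proper semipartial geometry.

In \cite{LR} it is conjectured that, for $n\ge4$ and $\alpha>1$, a semipartial geometry that is the linear representation of a non-trivial point set of $\mathrm{PG}(n,q)$ is isomorphic to $T_n^*(\mathcal B)$. Here ``non-trivial'' means that $T_n^*(\mathcal K)$ is proper. The corresponding statement for $n=3$ is known; we do not use it, and prove it along with the rest.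

\begin{theorem}\label{thm:main}
Let $n\ge3$ and let $\mathcal K$ be a point set of $\Pi_\infty=\mathrm{PG}(n,q)$ such that $T_n^*(\mathcal K)$ is a proper semipartial geometry with $\alpha>1$. Then $q$ is a square and $\mathcal K$ is the point set of a Baer subgeometry $\mathrm{PG}(n,\sqrt q)$; hence $T_n^*(\mathcal K)\cong T_n^*(\mathcal B)$.
\end{theorem}

\begin{remark}
None of the hypotheses can be dropped, as the criterion of Lemma~\ref{lem:dict} shows.
\emph{(a) $\alpha>1$.} For an elliptic quadric in $\mathrm{PG}(3,q)$ all secants have two points. The tangents through a point $r$ off the quadric join $r$ to the quadric points in the plane $r^\perp$, where $\perp$ belongs to the associated bilinear form; this is not a tangent plane, so there are $q+1$ of them, and $r$ lies on $\frac12q(q-1)$ secants. So $T_3^*(\mathcal K)$ is a proper semipartial geometry with $\alpha=1$.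
\emph{(b) $n\ge3$.} For $q$ a square, a Hermitian curve in $\mathrm{PG}(2,q)$ has $q\sqrt q+1$ points and every line meets it in $1$ or $\sqrt q+1$ points. If $\tau$ tangents pass through a point off the curve, then $\tau+(q+1-\tau)(\sqrt q+1)=q\sqrt q+1$, so $\tau=\sqrt q+1$ is constant, and $T_2^*(\mathcal K)$ is a proper semipartial geometry with $\alpha=\sqrt q$. The curve is not a Baer subplane, which has only $q+\sqrt q+1$ points.
\emph{(c) Properness.} Let $q\ge3$. The complement of a hyperplane $W$ of $\Pi_\infty$ meets every line in $0$ or $q$ points, and each point of $W$ lies on $q^{n-1}$ secants, but there are no tangents.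
\end{remark}

\subsection{Plan of the proof}

The only non-elementary result used is the following.

\begin{theorem}[Ueberberg \cite{Ueb}]\label{thm:U}
Let $\mathcal S$ be a point set of a projective space of order $q$ such that every line meets $\mathcal S$ in $0$, $1$ or $c$ points, some line meets it in exactly $c$ points, and $c\ge\sqrt q+1$. If $\mathcal S$ spans a subspace $U$ with $\dim U\ge3$, then $\mathcal S$ is a Baer subspace of $U$, or $U$ minus a hyperplane of $U$, or all of $U$.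
\end{theorem}

This settles $\alpha\ge\sqrt q$ (Section~\ref{sec:large}). The work lies in $1<\alpha<\sqrt q$, where there should be no examples. In Section~\ref{sec:relations} we show that $\mathcal K$ has exactly two hyperplane intersection numbers $h_1<h_2$, that $\alpha$ and $\delta=h_2-h_1$ are powers of the characteristic $p$, and we collect five relations between the parameters. Section~\ref{sec:smallest} works out $\mathrm{PG}(3,8)$ by hand. It is not needed for the proof, but it shows the mechanism: the relations leave one unknown $x$ with $0\le x<\delta$; it is the unique root modulo $\delta$ of an explicit quadratic; and the product $x(\delta-x)$ is essentially known from a line count. Section~\ref{sec:normal} does this in general. A further count excludes $\alpha\ge4$ at once (Section~\ref{sec:ineq}) and nearly excludes $\alpha=3$, so that roots of low precision finish that case (Section~\ref{sec:three}). For $\alpha=2$ it gives nothing. After removing $q=8$ by a count in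 planes, we compute the root to higher $2$-adic precision if $3\le n\le8$ (Sections~\ref{sec:two} and~\ref{sec:lown}); for $n\ge9$ we eliminate all large quantities and are left with a number that is too divisible, or directly too large, for its upper bound (Section~\ref{sec:highn}).

Throughout, $v_p$ denotes the $p$-adic valuation, and decimal constants are rounded in the safe direction.

\section{Two hyperplane numbers and five relations}\label{sec:relations}

\subsection{Translation of the axioms}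

\begin{lemma}\label{lem:dict}
$T_n^*(\mathcal K)$ is a proper semipartial geometry with parameter $\alpha$ if and only if
\begin{itemize}
\item[(a)] every line of $\Pi_\infty$ meets $\mathcal K$ in $0$, $1$ or $\alpha+1$ points, and there is a tangent;
\item[(b)] there is an $m\ge1$ such that every point of $\Pi_\infty\setminus\mathcal K$ lies on exactly $m$ secants.
\end{itemize}
In that case $\mu=\alpha(\alpha+1)m$.
\end{lemma}

\begin{proof}
Let the affine point $x$ not lie on the line $L$ of $T_n^*(\mathcal K)$, let $u_0\in\mathcal K$ be the point at infinity of $L$ and $\ell$ the line at infinity of the plane $\langle x,L\rangle$. The points of $L$ collinear with $x$ are the points $L\cap xu$ with $u\in(\ell\cap\mathcal K)\setminus\{u_0\}$, so there are $|\ell\cap\mathcal K|-1$ of them. Every pair $(\ell,u_0)$ with $u_0\in\ell\cap\mathcal K$ arises in this way. So (i) says that lines meet $\mathcal K$ in $0$, $1$ or $\alpha+1$ points, and properness says that a tangent exists.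

Now let $x,y$ be affine points such that the point at infinity $r$ of $xy$ is not in $\mathcal K$. If $z$ is collinear with both, the points at infinity $u,u'\in\mathcal K$ of $xz,yz$ are distinct and lie on a line with $r$. Conversely, distinct $u,u'\in\mathcal K$ on a line through $r$ determine the affine point $z=xu\cap yu'$. So the number of common neighbors is $\alpha(\alpha+1)$ times the number of secants on $r$. Every $r\notin\mathcal K$ arises here, and $\Pi_\infty\setminus\mathcal K$ is not empty because of the tangent; so (ii) is equivalent to (b). Finally, (b) makes the collinearity graph connected, since non-collinear points have a common neighbor.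
\end{proof}

\emph{From now on $T_n^*(\mathcal K)$ is a proper semipartial geometry with $\alpha\ge2$, $n\ge3$, and $q=p^f$ with $p$ prime.} Put
\[
v=|\mathcal K|,\qquad M=\frac{q^n-1}{q-1},\qquad M'=\frac{q^{n-1}-1}{q-1},\qquad R=\frac{v-1}{\alpha},\qquad k=(\alpha+1)m .
\]
So $M$ is the number of lines, and also of hyperplanes, on a point of $\Pi_\infty$; $M'$ is the number of hyperplanes on a line; and $k$ is the number of points of $\mathcal K$ on the secants through a point off $\mathcal K$. We use the following simple consequences.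
\begin{itemize}
\item $\mathcal K\ne\Pi_\infty$, and by (b) $\mathcal K$ spans $\Pi_\infty$.
\item $\alpha<q$: if $\alpha=q$, secants have no points off $\mathcal K$, against $m\ge1$.
\item Every point of $\mathcal K$ lies on exactly $R$ secants, and $R<M$ because a tangent exists.
\item There are $vR/(\alpha+1)$ secants. Counting pairs (point off $\mathcal K$, secant on it), with $qM+1-v$ points off $\mathcal K$, gives
\begin{equation}\label{eq:pairs}
k(qM+1-v)=vR(q-\alpha).
\end{equation}
\end{itemize}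

\subsection{Hyperplanes}

A graph is \emph{strongly regular} with parameters $d,\lambda,\mu$ if it is regular of degree $d$ and two distinct vertices have $\lambda$ or $\mu$ common neighbors according as they are adjacent or not. Its adjacency matrix $T$ satisfies $T^2=dI+\lambda T+\mu(\mathbf J-I-T)$, with $\mathbf J$ the all-one matrix.

\begin{lemma}\label{lem:two}
The number $|H\cap\mathcal K|$, for $H$ a hyperplane of $\Pi_\infty$, takes exactly two values $h_1<h_2$. They satisfy
\begin{align}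
(v-1-qh_1)(qh_2-v+1)&=(v-1)(q-\alpha),\label{eq:h1}\\
q(h_1+h_2)-2v&=q-2+(v-1)(\alpha-1)-\alpha k,\label{eq:h2}\\
(v-h_1)(v-h_2)&=\alpha q^{n-1}k,\label{eq:h3}
\end{align}
and both factors on the left of \eqref{eq:h1} are positive.
\end{lemma}

\begin{proof}
The collinearity graph has $q^{n+1}$ vertices and degree $d=(q-1)v$. Two collinear points on a line with point at infinity $u_0$ have $q-2$ common neighbors on that line; the others correspond, as in Lemma~\ref{lem:dict}, to ordered pairs of distinct points of $\mathcal K\setminus\{u_0\}$ on a line through $u_0$. So the graph is strongly regular with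
\[
\lambda=q-2+R\alpha(\alpha-1)=q-2+(v-1)(\alpha-1),\qquad \mu=\alpha k .
\]
It is the Cayley graph on $\mathbb F_q^{n+1}$ whose connection set consists of the nonzero vectors spanning a point of $\mathcal K$. A nontrivial additive character is trivial on exactly one linear hyperplane, hence belongs to a hyperplane $H$ of $\Pi_\infty$. Summed over the $q-1$ vectors of a point, it gives $q-1$ if the point is in $H$ and $-1$ otherwise. So the corresponding eigenvalue is $q|H\cap\mathcal K|-v$, and every $H$ occurs. As the eigenvector is orthogonal to the all-one vector, the eigenvalue is a root of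
\[
\theta^2-(\lambda-\mu)\theta-(d-\mu)=0 .
\]
Hence at most two values occur. If there were only one, the trace $d+(q^{n+1}-1)\theta=0$ would give $\theta\in(-1,0)$, since $0<d<q^{n+1}-1$; but $\theta$ is an integer. So the values $\theta_i=qh_i-v$, $i=1,2$, are the two roots. Their sum gives \eqref{eq:h2}. Next,
\[
-(\theta_1+1)(\theta_2+1)=-(\mu-d)-(\lambda-\mu)-1=d-\lambda-1=(v-1)(q-\alpha)>0,
\]
which is \eqref{eq:h1}; since $\theta_1<\theta_2$, both factors are positive. Finally, $(d-\theta_1)(d-\theta_2)=d(d-\lambda-1)+\mu d+\mu=\mu q^{n+1}$ by the standard count $d(d-\lambda-1)=\mu(q^{n+1}-d-1)$. Since $d-\theta_i=q(v-h_i)$, this is \eqref{eq:h3}.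
\end{proof}

Put $\delta=h_2-h_1$.

\begin{lemma}\label{lem:powers}
We have $\delta\mid q^{n-1}$, $\delta\mid v-h_1$, $h_1\ge1$, $h_1\equiv h_2\equiv1\pmod\alpha$ and $\alpha\mid\delta$. In particular $\alpha=p^a$ with $a\ge1$, and $\delta$ is a power of $p$.
\end{lemma}

\begin{proof}
Let $e$ be the number of $h_2$-hyperplanes on a given point of $\mathcal K$, and $e'$ that on a given point off $\mathcal K$. Summing $|H\cap\mathcal K|$ over the hyperplanes on the point gives
\[
M+(v-1)M'=Mh_1+e\delta,\qquad vM'=Mh_1+e'\delta .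
\]
Subtraction yields $\delta(e-e')=M-M'=q^{n-1}$. The second equation times $q-1$ reads $(q-1)e'\delta=q^{n-1}(v-qh_1)-(v-h_1)$, so $\delta\mid v-h_1$.

Suppose $h_1=0$. Then \eqref{eq:h1} gives $qh_2=v-1+q-\alpha$, and substitution in \eqref{eq:h2} gives $\alpha k=v+\alpha-1+(v-1)(\alpha-1)=\alpha v$. So $k=v$: all points of $\mathcal K$ lie on the secants through any given point off $\mathcal K$, and no tangent contains a point off $\mathcal K$. But a tangent has $q$ such points. Hence $h_1\ge1$.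

So every hyperplane $H$ contains a point of $\mathcal K$, and the secants in $H$ through this point partition the other points of $H\cap\mathcal K$ into sets of size $\alpha$. So $h_i\equiv1\pmod\alpha$ and $\alpha\mid\delta\mid q^{n-1}$. Since $\alpha>1$, $\alpha=p^a$ with $a\ge1$.
\end{proof}

\subsection{The five relations}

Since $\alpha<q$, the number $g=q/\alpha$ is a power of $p$ and $g>1$. Put
\[
A=R-gh_1,\quad B=gh_2-R,\quad w=\frac{v-h_1}{\delta},\quad \Lambda=\frac{q^n}{\delta^2},\quad L=\frac{\Lambda}{g}=\frac{\alpha q^{n-1}}{\delta^2}.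
\]
Here $\alpha A=v-1-qh_1$ and $\alpha B=qh_2-v+1$ are the factors in \eqref{eq:h1}, so $A,B\ge1$ are integers. Also $w$ is an integer by Lemma~\ref{lem:powers}, and $w-1=(v-h_2)/\delta>0$ because $\mathcal K$ spans. The numbers $\Lambda$ and $L$ are powers of $p$, so far possibly with negative exponent.

\begin{proposition}\label{prop:rel}
The following relations hold:
\begin{gather}
AB=(g-1)R,\qquad A+B=g\delta,\label{E1}\\
k=(\alpha-1)R+A-B+g,\label{E2}\\
(q-1)R=g\delta w-g-A,\label{E3}\\
w(w-1)=Lk,\label{E4}\\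
k(gM-R)=R(1+\alpha R)(g-1).\label{E5}
\end{gather}
\end{proposition}

\begin{proof}
By \eqref{eq:h1}, $\alpha^2AB=\alpha R\cdot\alpha(g-1)$; and $A+B=g(h_2-h_1)$. Inserting $qh_1=v-1-\alpha A$ and $qh_2=v-1+\alpha B$ in \eqref{eq:h2} gives $-2+\alpha(B-A)=q-2+\alpha R(\alpha-1)-\alpha k$, which is \eqref{E2}. Next $g\delta w=g(v-h_1)=g(1+\alpha R)-(R-A)$, which is \eqref{E3}. Equation \eqref{eq:h3} reads $\delta^2w(w-1)=\alpha q^{n-1}k$, which is \eqref{E4}. Finally \eqref{eq:pairs} with $qM+1-v=\alpha(gM-R)$ and $q-\alpha=\alpha(g-1)$ gives \eqref{E5}.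
\end{proof}

\begin{remark}\label{rem:baer}
Let $q=s^2$ and $\mathcal K=\mathcal B$. A $\sigma$-invariant hyperplane meets $\mathcal B$ in a $\mathrm{PG}(n-1,s)$; for any other $H$ we have $\mathcal B\cap H=\mathcal B\cap(H\cap H^\sigma)$, a $\mathrm{PG}(n-2,s)$. So
\[
\alpha=g=s,\quad R=h_2=\tfrac{s^n-1}{s-1},\quad h_1=\tfrac{s^{n-1}-1}{s-1},\quad \delta=s^{n-1},\quad A=1,\quad B=(s-1)R,\quad w=s+1 .
\]
The value $A=1$ will reappear in Lemma~\ref{lem:degenerate}, where it is excluded precisely because $g>\alpha$.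
\end{remark}

\section{The case $\alpha^2\ge q$}\label{sec:large}

Theorem~\ref{thm:U} applies to $\mathcal K$ with $c=\alpha+1\ge\sqrt q+1$ and $U=\Pi_\infty$; here $\dim U=n\ge3$ is needed. All of $\Pi_\infty$ has no tangents. Neither has $\Pi_\infty$ minus a hyperplane, whose line intersections are $0$ and $q>\alpha\ge2$. So $q$ is a square and $\mathcal K$ is a Baer subgeometry. All Baer subgeometries of $\Pi_\infty$ are projectively equivalent, and a collineation of $\Pi_\infty$ extends to $\mathrm{PG}(n+1,q)$; so $T_n^*(\mathcal K)\cong T_n^*(\mathcal B)$.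

\medskip
\emph{From now on we assume $\alpha^2<q$.} So $g>\alpha$, and since both are powers of $p$,
\[
p\,\alpha\mid g .
\]
We derive a contradiction for every $n\ge3$; this will prove Theorem~\ref{thm:main}.

\section{An illustration: $\mathrm{PG}(3,8)$}\label{sec:smallest}

This section is a worked example; the later sections do not depend on it. The smallest $q$ with $1<\alpha<\sqrt q$ and $\alpha$ a power of $p$ is $q=8$, with $\alpha=2$ and $g=4$. Take $n=3$, so $M=73$ and $R<73$. The relations become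
\[
AB=3R,\quad A+B=4\delta,\quad 7R=4\delta w-4-A,\quad k=R+A-B+4,\quad \delta^2w(w-1)=128k,
\]
with $\delta\ge2$ a power of $2$ and $h_1=(R-A)/4$ odd. By definition $A\equiv R$ and $B\equiv-R\equiv-A\pmod4$. So $AB=3R$ gives $-A^2\equiv-A$, that is, $4\mid A(A-1)$.

\emph{If $4\mid A$,} write $A=4x$, $B=4y$, so $x+y=\delta$ and $x,y\ge1$. Then $16xy=3R$, so $R=16\rho$, $xy=3\rho$, and $R<73$ gives $xy\le12$. Since $h_1=4\rho-x$ is odd, $x$ is odd, and so is $y=\delta-x$. Now $k=4(4\rho+x-y+1)$ is exactly divisible by $4$, so $\delta^2\mid512$ and $\delta\le16$. The third relation is $\delta w=1+x+28\rho$. Three times this, with $xy\equiv-x^2\pmod\delta$, gives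
\[
\Psi(x)=28x^2-3x-3\equiv0\pmod\delta .
\]
Modulo a power of $2$ this has only one root: $\Psi(X)-\Psi(X')=(X-X')(28(X+X')-3)$ and the second factor is odd. As $\Psi(3)=240=16\cdot15$, we have $x\equiv3\pmod\delta$. For $\delta=2$ we get $x=y=1$, and $3\nmid xy$. For $\delta=4$ we get $x=3$, $y=1$, $\rho=1$, $w=8$, $k=28$, but $16\cdot8\cdot7\ne128\cdot28$. For $\delta=8,16$ we get $xy=15,39$, larger than $12$.

\emph{If $4\mid A-1$,} write $A=1+4x$, $B=4y-1$, so again $x+y=\delta$, with $x\ge0$ and $y\ge1$. Now $R=1+4S$ with $S=x+h_1$, and $AB=3R$ becomes $4xy+y-x=1+3S$. Modulo $2$ we have $S-x\equiv1$ and then $y\equiv1-S+x\equiv0$; so $y$ and $x=\delta-y$ are even. Here $k=3+4(S+x-y+1)$ is odd, so $\delta^2\mid128$ and $\delta\le8$. The third relation is $\delta w=3+x+7S$; three times this, with $y\equiv-x$, gives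
\[
\Phi(x)=28x^2+11x-2\equiv0\pmod\delta .
\]
Again the root is unique, and $\Phi(6)=1072=16\cdot67$, so $x\equiv6\pmod\delta$. For $\delta=2$ we get $x=0$, $y=2$ and $2=1+3S$, false. For $\delta=4$ we get $x=y=2$, $S=5$, $w=10$, $k=27$, but $16\cdot10\cdot9\ne128\cdot27$. For $\delta=8$ we get $x=6$, $y=2$ and $44=1+3S$, false.

So $\mathrm{PG}(3,8)$ contains no example with $\alpha=2$. The ingredients were: a quadratic whose root modulo $\delta$ is unique, so that $x$ is known once $\delta$ is; bounds on $xy$ from $R<M$; and \eqref{E4}. As $n$ grows, $xy$ will have order of magnitude $q^{n-2}$ and $\delta$ will be bounded by about $q^{n/2}$, so the root is needed with more and more precision.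

\section{Normal forms and unique roots}\label{sec:normal}

By definition $A\equiv R$ and $B\equiv-R\equiv-A\pmod g$, so \eqref{E1} gives $-A^2\equiv AB=(g-1)R\equiv-A$, that is, $A(A-1)\equiv0\pmod g$. As $g$ is a prime power, one of the following holds:
\[
\text{\emph{type I}: } g\mid A,\qquad\qquad \text{\emph{type II}: } g\mid A-1 .
\]

\begin{lemma}[type I]\label{lem:I}
Let $g\mid A$. Then $A=gx$, $B=gy$ with $x,y\ge1$, $x+y=\delta$, and there is an integer $\rho\ge1$ with
\[
R=g^2\rho,\quad xy=\rho(g-1),\quad \delta w=1+x+(q-1)g\rho,\quad k=g\bigl[(\alpha-1)g\rho+x-y+1\bigr].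
\]
Moreover $x\equiv-1$ and $y\equiv1\pmod\alpha$,
\[
\Psi(x):=(q-1)gx^2-(g-1)(x+1)\equiv0\pmod\delta,
\]
and $v_p(w(w-1))=v_p(\Lambda)$; in particular $\Lambda$ is an integer.
\end{lemma}

\begin{proof}
By \eqref{E1}, $g^2xy=(g-1)R$, so $g^2\mid R$ and the first two equations hold. The next two are \eqref{E3} and \eqref{E2}. From $h_1=(R-A)/g=g\rho-x\equiv1\pmod\alpha$ and $\alpha\mid g$ we get $x\equiv-1$; as $\alpha\mid\delta$, $y\equiv1$. Multiplying the equation for $\delta w$ by $g-1$ gives $(g-1)(1+x)+(q-1)gxy\equiv0\pmod\delta$, and $xy\equiv-x^2$; this is the congruence for $\Psi$. The bracket in $k$ is $\equiv-1-1+1=-1\pmod p$. So $v_p(k)=v_p(g)$, and \eqref{E4} gives $v_p(w(w-1))=v_p(Lg)=v_p(\Lambda)$. Since $\Lambda$ is a power of $p$ with nonnegative exponent, it is an integer.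
\end{proof}

\begin{lemma}[type II]\label{lem:II}
Let $g\mid A-1$. Then $A=1+gx$, $B=gy-1$ with $x\ge0$, $y\ge1$, $x+y=\delta$, and with $S=x+h_1$
\begin{gather}
R=1+gS,\qquad gxy+y-x=1+(g-1)S,\label{eq:S}\\
\delta w=\alpha+1+x+(q-1)S,\qquad k=\alpha+1+g\bigl[(\alpha-1)S+x-y+1\bigr].\notag
\end{gather}
Moreover $x\equiv y\equiv0\pmod\alpha$,
\[
\Phi(x):=(q-1)gx^2+(2q-1-g)x+(\alpha-g)\equiv0\pmod\delta,
\]
and $v_p(w(w-1))=v_p(L)$; in particular $L$ is an integer.
\end{lemma}

\begin{proof}
$R=gh_1+A=1+gS$. Expanding $(1+gx)(gy-1)=(g-1)(1+gS)$ and dividing by $g$ gives the second equation in \eqref{eq:S}. By \eqref{E3}, $g\delta w=(q-1)(1+gS)+g+1+gx=q+g+gx+(q-1)gS$; dividing by $g$ gives $\delta w$. The formula for $k$ is \eqref{E2}. Modulo $\alpha$: $S-x=h_1\equiv1$, and \eqref{eq:S} gives $y-x\equiv1-S$, so $y\equiv0$ and $x=\delta-y\equiv0$.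

Multiply the equation for $\delta w$ by $g-1$ and use \eqref{eq:S}; then, modulo $\delta$, $y\equiv-x$:
\[
0\equiv(g-1)(\alpha+1+x)+(q-1)(gxy+y-x-1)\equiv(g-1)(\alpha+1+x)-(q-1)(gx^2+2x+1).
\]
The constant term on the right is $(g-1)(\alpha+1)-(q-1)=g-\alpha$, and the coefficient of $x$ is $g-1-2(q-1)=-(2q-1-g)$. So the right side is $-\Phi(x)$. Finally $k\equiv1\pmod p$, so \eqref{E4} gives $v_p(w(w-1))=v_p(L)$.
\end{proof}

Consequently
\begin{equation}\label{eq:delta}
\delta^2\le q^n\ \text{ (type I)},\qquad \delta^2\le\alpha q^{n-1}\ \text{ (type II)};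
\end{equation}
and if $p=2$, then $w(w-1)$ is even, so $\Lambda\ge2$ (type I) and $L\ge2$ (type II).

\begin{lemma}[unique roots]\label{lem:unique}
Let $p^c\mid\delta$. In type I (type II), if $\Psi(z)\equiv0$ (if $\Phi(z)\equiv0$) modulo $p^c$, then $x\equiv z\pmod{p^c}$.
\end{lemma}

\begin{proof}
We have
\begin{align*}
\Psi(X)-\Psi(X')&=(X-X')\bigl((q-1)g(X+X')-(g-1)\bigr),\\
\Phi(X)-\Phi(X')&=(X-X')\bigl((q-1)g(X+X')+2q-1-g\bigr).
\end{align*}
The second factors are $\equiv1$ and $\equiv-1\pmod p$.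
\end{proof}

Two degenerate solutions must be removed. In the first the assumption $\alpha^2<q$ is essential: when $g=\alpha$ we have $\Phi(0)=0$, and $x=0$ is the Baer subgeometry of Remark~\ref{rem:baer}.

\begin{lemma}\label{lem:degenerate}
In type II, $x\ne0$; so $x,y\ge\alpha$. In type I, $y\ne1$; so $x\ge\alpha-1$ and $y\ge\alpha+1$.
\end{lemma}

\begin{proof}
\emph{Type II, $x=0$.} Then $\delta\mid g-\alpha$. As $p\alpha\mid g$, $v_p(g-\alpha)=v_p(\alpha)$; as also $\alpha\mid\delta$, $\delta=\alpha=y$. Now \eqref{eq:S} gives $(g-1)S=\alpha-1<g-1$ with $S=h_1\ge1$, a contradiction. The rest follows from $\alpha\mid x,y$ and $y\ge1$.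

\emph{Type I, $y=1$.} Then $x=\rho(g-1)$, $\delta=1+\rho(g-1)$ and $\delta w=\delta+(q-1)g\rho$. So $\delta(w-1)=(q-1)g\rho$. Now $\delta\equiv1\pmod\rho$, and $\delta$ is a power of $p$; so $\delta$ is prime to $\rho(q-1)$ and $\delta\mid g$. As $\delta\ge g$, we get $\rho=1$, $\delta=g$, $w=q$, and $k=g[(\alpha-1)g+g-1]=g(q-1)$. Now \eqref{E4}, that is $\delta^2w(w-1)=\alpha q^{n-1}k$, reads $g^2q(q-1)=\alpha q^{n-1}g(q-1)=q^n(q-1)$, so $g^2=q^{n-1}\ge q^2$, contradicting $g<q$. (Here $n\ge3$ is used.) The rest follows from the residues modulo $\alpha$.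
\end{proof}

\section{Counting the lines on a point off $\mathcal K$; the case $\alpha\ge4$}\label{sec:ineq}

Next we bound the parameters by using that the secants and tangents through a point off $\mathcal K$ are at most $M$ in number. To see what to expect, ignore lower-order terms. By \eqref{E2}, $k\approx(\alpha-1)R$, and \eqref{E5} gives $R\approx\frac{\alpha-1}{\alpha}M$. A point off $\mathcal K$ lies on $v-\alpha m\approx\alpha R-\frac{\alpha(\alpha-1)}{\alpha+1}R=\frac{2\alpha}{\alpha+1}R\approx\frac{2(\alpha-1)}{\alpha+1}M$ lines that meet $\mathcal K$. This is at most $M$ only if $\alpha\le3$, and for $\alpha=3$ the leading terms are equal. We make this precise; the error in $k\approx(\alpha-1)R$ is measured by $\varepsilon$.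

\begin{lemma}\label{lem:eps}
Put $\varepsilon=(A-B+g)/R$, so that $k=(\alpha-1+\varepsilon)R$. Then
\begin{gather}
R>g(\alpha^2-1)\ \text{ (type I)},\qquad R>g\alpha^2\ \text{ (type II)},\label{eq:Rlow}\\
-\frac1x<\varepsilon<\frac1y,\qquad |\varepsilon|<\frac1{\min(x,y)},\label{eq:eps}\\
(\alpha-1+\varepsilon)(gM-R)=(1+\alpha R)(g-1),\label{eq:E5'}\\
(\alpha-3)(1-\varepsilon)-\varepsilon^2+\frac{(\alpha+1)(1-\varepsilon)}{\alpha g}<\frac{\alpha+1}{\alpha R}.\label{eq:key}
\end{gather}
\end{lemma}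

\begin{proof}
By \eqref{E1}, $R=AB/(g-1)$. In type I this is $g^2xy/(g-1)>gxy\ge g(\alpha^2-1)$. In type II it is at least $(g\alpha+1)(g\alpha-1)/(g-1)>g\alpha^2$.

Next, $B/R=(g-1)/A<1/x$ in both types. Also $A/R=(g-1)/B<1/y$: clear in type I, and in type II $(g-1)y<gy-1$ because $y\ge2$. Since $A+g>0$ and $B\ge g$, we have $-B/R<\varepsilon\le A/R$. This gives \eqref{eq:eps}. Equation \eqref{eq:E5'} is \eqref{E5} divided by $R$; note that $\alpha-1+\varepsilon=k/R>0$.

A point off $\mathcal K$ lies on $m$ secants and $v-(\alpha+1)m$ tangents, so $v-\alpha m\le M$. Multiply by $\alpha+1$ and insert $v=1+\alpha R$ and $(\alpha+1)m=(\alpha-1+\varepsilon)R$; this gives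
\[
\alpha(2-\varepsilon)R\le(\alpha+1)(M-1)<(\alpha+1)M .
\]
Multiply by $(\alpha-1+\varepsilon)/(\alpha R)$ and insert $gM=R+(1+\alpha R)(g-1)/(\alpha-1+\varepsilon)$ from \eqref{eq:E5'}:
\[
(2-\varepsilon)(\alpha-1+\varepsilon)<\frac{(\alpha+1)(\alpha-1+\varepsilon)}{\alpha g}+(\alpha+1)-\frac{\alpha+1}{g}+\frac{(\alpha+1)(g-1)}{\alpha gR}.
\]
Since $(2-\varepsilon)(\alpha-1+\varepsilon)-(\alpha+1)=(\alpha-3)(1-\varepsilon)-\varepsilon^2$, and since the two terms with denominators $\alpha g$ and $g$ add up to $-(\alpha+1)(1-\varepsilon)/(\alpha g)$, \eqref{eq:key} follows.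
\end{proof}

\begin{proposition}
Under the standing assumption $\alpha^2<q$, the case $\alpha\ge4$ is impossible.
\end{proposition}

\begin{proof}
By \eqref{eq:eps} and Lemma~\ref{lem:degenerate}, $|\varepsilon|<\frac13$. So the left side of \eqref{eq:key} exceeds $\frac23-\frac19=\frac59$. By \eqref{eq:Rlow} the right side is less than $\frac1{\alpha g(\alpha-1)}\le\frac1{96}$, as $g\ge p\alpha\ge8$.
\end{proof}

There remain $\alpha=3$ and $\alpha=2$. In type II we shall compare $(1+gx)(gy-1)=(g-1)R$ with $g^2xy$. If $gx,gy\ge c$, then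
\begin{equation}\label{eq:sand}
\Bigl(1-\frac1c\Bigr)g^2xy\le(1+gx)(gy-1)\le\Bigl(1+\frac1c\Bigr)g^2xy .
\end{equation}

\section{The case $\alpha=3$}\label{sec:three}

Here $p=3$, $q=3g$, $g\ge9$, and \eqref{eq:key} reads
\begin{equation}\label{eq:key3}
\varepsilon^2>\frac43\Bigl(\frac{1-\varepsilon}g-\frac1R\Bigr).
\end{equation}
So $|\varepsilon|$ is at least of order $1/\sqrt g$, and by \eqref{eq:eps} $\min(x,y)$ is at most of order $\sqrt g$. But $xy$ equals $M/g$ up to a constant factor, so $\delta$ is large, and \eqref{eq:delta} fails as soon as $n$ is not small.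

\subsection{Type I}

Here $x\ge2$, $y\ge4$, so $-\frac12<\varepsilon<\frac14$, and $R>8g$. Hence $\varepsilon^2>\frac43(\frac23-\frac18)\frac1g=\frac{13}{18g}$ and $\min(x,y)<1.18\sqrt g$. As $2+\varepsilon>\frac32$, \eqref{eq:E5'} gives $gM<R(2g-1)+\frac23(g-1)<2gR$, so $R>M/2$. Since $xy=R(g-1)/g^2$ with $\frac{g-1}g\ge\frac89$ and $R<M$,
\[
\frac{4M}{9g}<xy<\frac Mg .
\]

\emph{$n\ge5$.} As $M>q^{n-1}$, we get $\delta>\max(x,y)>\frac{4/9}{1.18}3^{n-1}g^{n-5/2}>0.376\cdot3^{n-1}g^{n-5/2}$, whereas $\delta\le3^{n/2}g^{n/2}$. So $0.376\cdot3^{n/2-1}g^{(n-5)/2}<1$. This is false, since $0.376\cdot3^{3/2}>1$.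

For $n=3,4$ we use Lemma~\ref{lem:unique} with
\[
\Psi(g-1)=(3g-1)g(g-1)^2-(g-1)g=g^2(3g^2-7g+4).
\]

\emph{$n=4$.} Now $M=27g^3+9g^2+3g+1$, so $12g^2<xy<28.1g^2$. Then $\delta\ge2\sqrt{xy}>6.9g$, so $\delta\ge9g$; and $\delta\le q^2=9g^2$.

Let $\delta\mid g^2$. Then $x=g-1$ and $y=\delta-g+1$. If $\delta=9g$, then $xy=(g-1)(8g+1)<8g^2$, false. If $\delta\ge27g$, then $xy\ge(g-1)(26g+1)>23g^2$. But now $y>x+1$, so $\varepsilon=g(x-y+1)/R<0$, and \eqref{eq:E5'} gives $gM-R>\frac32R(g-1)$. So $gM>R(1.5g-0.5)$, $R<0.693M$, and $xy<R/g<0.693\cdot28.1g^2<19.5g^2$, false.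

Let $\delta\in\{3g^2,9g^2\}$. Then $x\equiv g-1\pmod{g^2}$. Since $3g^2-7g+4\equiv1\pmod3$, $\Psi(g-1)\not\equiv0\pmod{3g^2}$, so $x\ne g-1$. Hence $x\ge g^2$. Moreover $y\equiv-(g-1)\pmod{g^2}$ gives $y\ge g^2-g+1\ge73$. So $xy\ge73g^2$, false.

\emph{$n=3$.} Here $xy<M/g=9g+3+\frac1g<9.5g$. By \eqref{eq:delta}, $\delta^2\le27g^3<9g^4$, so $\delta<3g^2$, $\delta\mid g^2$ and $x\equiv g-1\pmod\delta$. If $\delta\le g$, then $x=\delta-1$ and $y=1$, excluded by Lemma~\ref{lem:degenerate}. If $\delta\ge3g$, then $x=g-1$, $y\ge2g+1$ and $xy\ge2g^2-g-1>16g$, false.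

\subsection{Type II}

Here $x,y\ge3$, $|\varepsilon|<\frac13$ and $R>9g$. So \eqref{eq:key3} gives $\varepsilon^2>\frac43(\frac23-\frac19)\frac1g=\frac{20}{27g}$ and $\min(x,y)<1.163\sqrt g$. As $2+\varepsilon>\frac53$, \eqref{eq:E5'} gives $gM<R(1.8g-0.8)+0.6(g-1)<1.8gR$, so $R>M/1.8$. By \eqref{eq:sand} with $c=27$, $xy$ is at least $\frac{27}{28}R(g-1)/g^2$ and at most $\frac{27}{26}R(g-1)/g^2$, so
\[
0.476\,\frac Mg<xy<1.04\,\frac Mg .
\]

\emph{$n\ge4$.} Now $\delta>\frac{0.476}{1.163}3^{n-1}g^{n-5/2}>0.409\cdot3^{n-1}g^{n-5/2}$, whereas $\delta\le3^{n/2}g^{(n-1)/2}$. So $0.409\cdot3^{n/2-1}g^{(n-4)/2}<1$, false, as $0.409\cdot3>1$.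

\emph{$n=3$.} With $M/g=9g+3+\frac1g$ we get $4.28g<xy<9.9g$. By \eqref{eq:delta}, $\delta^2\le27g^2$, so $\delta\le3g$; and $\delta^2\ge4xy>154$, so $\delta\ge27$. Now
\[
\Phi(X)=(3g-1)gX^2+(5g-1)X+3-g\equiv3-X\pmod g .
\]
If $\delta\le g$, then $x=3$ and $xy<3g$, false. If $\delta=3g$, then $x\in\{3,g+3,2g+3\}$. Here $\Phi(3)=27g^2+5g\not\equiv0\pmod{3g}$ excludes $x=3$. The other values give $xy=(g+3)(2g-3)$ or $(2g+3)(g-3)$, both at least $2g^2-3g-9\ge14g$, false.

So $\alpha=3$ with $\alpha^2<q$ is impossible.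

\section{The case $\alpha=2$: preparations}\label{sec:two}

\emph{From now on $\alpha=2$, $p=2$, $q=2g$, and $g\ge4$ is a power of $2$.} Put
\[
Q=q-1=2g-1,\qquad\gamma=g-1,\qquad\Theta=4g-3=2Q-1 .
\]
Now
\[
\Psi(X)=(2g-1)gX^2-(g-1)(X+1),\qquad\Phi(X)=(2g-1)gX^2+(3g-1)X+2-g .
\]
For $\alpha=2$ the left side of \eqref{eq:key} is negative to leading order, and the inequality is useless. We only have \eqref{eq:eps} and \eqref{eq:E5'}.

In type I, $x$ and $y$ are odd and $y\ge3$. If $x=1$, then $\delta$ divides $\Psi(1)=2g^2-3g+2\equiv2\pmod4$, so $\delta\le2$, against $\delta=x+y\ge4$. So $x,y\ge3$. In type II, $x,y\ge2$ are even. Hence $|\varepsilon|<\frac12$. By \eqref{eq:E5'}, $gM-R<2(1+2R)(g-1)$, so $gM<R(4g-3)+2(g-1)<4gR$, and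
\begin{equation}\label{eq:Rquarter}
\tfrac14M<R<M,\qquad 3m=k=(1+\varepsilon)R>\tfrac12R .
\end{equation}

\subsection{$q=8$ is impossible}

The estimates below need $8\mid g$. For $g=4$ and all $n\ge3$ we argue with planes instead: a plane can meet $\mathcal K$ in few ways, and this bounds $m$ from above. Secants have three points, and any two points of $\mathcal K$ lie on a secant. Let $\pi$ be a plane of $\Pi_\infty$ such that $\mathcal K_\pi=\mathcal K\cap\pi$ contains three non-collinear points. Each point of $\mathcal K_\pi$ is on $j_\pi=(|\mathcal K_\pi|-1)/2$ secants of $\pi$. So $v_\pi=|\mathcal K_\pi|=1+2j_\pi$, the plane has $b_\pi=j_\pi(1+2j_\pi)/3$ secants, and $2\le j_\pi\le q+1=9$. As $b_\pi$ is an integer, $j_\pi\equiv0,1\pmod3$, so $j_\pi\in\{3,4,6,7,9\}$. For a point $r\in\pi\setminus\mathcal K$ let $m_r$ be the number of secants of $\pi$ on $r$. There are $73-v_\pi$ such points, each secant has $6$ of them, and two secants meet in one point. So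
\[
\sum m_r=6b_\pi,\qquad\sum m_r(m_r-1)=b_\pi(b_\pi-1)-v_\pi j_\pi(j_\pi-1).
\]
\begin{itemize}
\item $j_\pi=6$: $v_\pi=13$, $b_\pi=26$, $\sum m_r=156$, $\sum m_r^2=156+650-390=416$. Hence $\sum(m_r-2)(m_r-3)=416-5\cdot156+6\cdot60=-4$.
\item $j_\pi=7$: $v_\pi=15$, $b_\pi=35$, $\sum m_r=210$, $\sum m_r^2=210+1190-630=770$. Hence $\sum(m_r-3)(m_r-4)=770-7\cdot210+12\cdot58=-4$.
\item $j_\pi=9$: $v_\pi=19$, $b_\pi=57$, $\sum m_r=342$, $\sum m_r^2=342+3192-1368=2166$. Hence $\sum(m_r-6)(m_r-7)=2166-13\cdot342+42\cdot54=-12$.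
\end{itemize}
A product of two consecutive integers is nonnegative, so these values are impossible and $j_\pi\in\{3,4\}$.

Fix a secant $\ell$. For a plane $\pi\supset\ell$ let $j_\pi,b_\pi$ be as above, with $j_\pi=b_\pi=1$ if $\mathcal K_\pi\subset\ell$. Counting the secants other than $\ell$ through one point of $\ell\cap\mathcal K$, and then all secants other than $\ell$ that meet $\ell$ (in one of its $3$ points in $\mathcal K$ or $6$ points off $\mathcal K$),
\[
\sum_{\pi\supset\ell}(j_\pi-1)=R-1,\qquad\sum_{\pi\supset\ell}(b_\pi-1)=3(R-1)+6(m-1).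
\]
As $(j_\pi,b_\pi)\in\{(1,1),(3,7),(4,12)\}$, we have $b_\pi-1\le\frac{11}3(j_\pi-1)$. So $6(m-1)\le\frac23(R-1)$, that is, $m-1\le(R-1)/9$. With $m>R/6$ this gives $R<16$. But $R>M/4\ge73/4$, a contradiction.

\medskip
\emph{So from now on $g\ge8$, $q\ge16$, $Q\ge15$ and $\gamma\in\{7,15,31,63,\dots\}$.}

\subsection{Size bounds}

\begin{lemma}\label{lem:size}
We have
\begin{equation}\label{C1}
0.41\,q^{n-2}<xy<2.14\,q^{n-2},\qquad\delta>1.28\,q^{(n-2)/2}.
\end{equation}
If $x,y\ge7$, then moreover $R>0.428M$ and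
\begin{equation}\label{C2}
0.73\,q^{n-2}<xy<1.24\,q^{n-2}.
\end{equation}
\end{lemma}

\begin{proof}
From $q^{n-1}<M<q^n/(q-1)$ we see that
\begin{equation}\label{eq:Mg}
2\Bigl(1-\frac1g\Bigr)q^{n-2}<\frac{M(g-1)}{g^2}<\frac{4(g-1)}{2g-1}q^{n-2}<2q^{n-2}.
\end{equation}
With $\frac14M<R<M$ and $g\ge8$, the number $R(g-1)/g^2$ lies between $0.4375q^{n-2}$ and $2q^{n-2}$. In type I it equals $xy$. In type II, $gx,gy\ge16$, so by \eqref{eq:sand} $xy$ is at least $\frac{16}{17}$ and at most $\frac{16}{15}$ times this number. This gives the bounds on $xy$ in \eqref{C1}, and $\delta\ge2\sqrt{xy}$.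

If $x,y\ge7$, then $|\varepsilon|<\frac17$. Equation \eqref{eq:E5'} is
\[
R=\frac{(1+\varepsilon)gM-(g-1)}{2g-1+\varepsilon},
\]
an increasing function of $\varepsilon$ (the numerator of the derivative is $gM(2g-2)+g-1>0$). At $\varepsilon=-\frac17$ it exceeds $0.428M$, because $\frac67gM-(g-1)>0.428M(2g-\frac87)$: indeed $\frac67>0.856$ and $0.428\cdot\frac87M>g-1$. At $\varepsilon=\frac17$ it is less than $\frac87M/(2-\frac6{7g})<0.608M$. So $0.428M<R<0.608M$, and by \eqref{eq:Mg} $R(g-1)/g^2$ lies between $0.856\cdot\frac78q^{n-2}=0.749q^{n-2}$ and $1.216q^{n-2}$. In type II, $gx,gy\ge56$, and \eqref{eq:sand} changes these bounds by factors $\frac{56}{57}$ and $\frac{56}{55}$ at most.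
\end{proof}

Since $\Lambda\ge2$ in type I and $L\ge2$ in type II,
\begin{equation}\label{C3}
\delta^2\le\tfrac12q^n\ \text{ (type I)},\qquad\delta^2\le q^{n-1}\ \text{ (type II)}.
\end{equation}

\subsection{Roots and residues modulo $\gamma$}

Modulo $g$ the roots of $\Phi$ and $\Psi$ are $2$ and $-1$. Hensel lifting leads to the following identities; only their correctness matters. With $z=8g^3-3g^2+g-1$,
\begin{align*}
\Phi(g+2)&=g^2(2g^2+7g+7),\\
\Phi(7g^2+g+2)&=g^4(98g^2-21g+44),\\
\Psi(g-1)&=g^2(2g^2-5g+3),\\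
\Psi(-3g^2+g-1)&=g^3(18g^3-21g^2+20g-8),\\
\Psi(z)&=g^4(128g^4-160g^3+98g^2-69g+28).
\end{align*}
The first and third are direct expansions. The others follow by adding increments $\Phi(X+h)-\Phi(X)=h\bigl((2g-1)g(2X+h)+3g-1\bigr)$ and $\Psi(X+h)-\Psi(X)=h\bigl((2g-1)g(2X+h)-(g-1)\bigr)$:
\begin{align*}
X=g+2,\ h=7g^2:&\quad 7g^2(14g^4-3g^3+6g^2-g-1),\\
X=g-1,\ h=-3g^2:&\quad -3g^2(-6g^4+7g^3-6g^2+g+1),\\
X=-3g^2+g-1,\ h=8g^3:&\quad 8g^3(16g^5-20g^4+10g^3-6g^2+g+1).
\end{align*}
As $8\mid g$, the second, fourth and fifth values are divisible by $4g^4$, $8g^3$ and $4g^4$, and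
\begin{equation}\label{eq:notdiv}
98g^2-21g+44\equiv4\pmod8 .
\end{equation}
By Lemma~\ref{lem:unique}, congruences being modulo $\delta$:
\begin{equation}\label{eq:roots}
\begin{array}{ll}
\text{type II:}& x\equiv g+2\text{ if }\delta\mid g^2;\quad x\equiv7g^2+g+2\text{ if }\delta\mid4g^4;\\[2pt]
\text{type I:}& x\equiv g-1\text{ if }\delta\mid g^2;\quad x\equiv-3g^2+g-1\text{ if }\delta\mid8g^3;\quad x\equiv z\text{ if }\delta\mid4g^4.
\end{array}
\end{equation}

A few cases survive both roots and size bounds. For these we reduce modulo $\gamma=g-1$, where $g\equiv1$. By Lemma~\ref{lem:I} and \eqref{eq:S},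
\begin{equation}\label{eq:gamma}
\gamma\mid xy\ \text{ (type I)},\qquad\gamma\mid(x+1)(y-1)\ \text{ (type II)}.
\end{equation}

\section{The case $\alpha=2$, $3\le n\le8$}\label{sec:lown}

Recall that $\delta$ and $g\ge8$ are powers of $2$, so for $c$ a power of $2$, $\delta\le cg^i$ means $\delta\mid cg^i$. Since $0<x<\delta$, the residue of $x$ modulo $\delta$ determines $x$. For each $n$, \eqref{C1} and \eqref{C3} leave a window for $\delta$; \eqref{eq:roots} then gives $x$ and $y=\delta-x$; and $xy$ is compared with \eqref{C1} or, if $x,y\ge7$, with \eqref{C2}, where $q^{n-2}=2^{n-2}g^{n-2}$.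

\subsection{Type II}

Note $7g^2+g+2\le7.16g^2$.

\emph{$n=3$.} $\delta\le2g\le g^2$, so $x\equiv g+2$. If $\delta=2g$, then $x=g+2$, $y=g-2$, $xy=g^2-4>4.28g$, against \eqref{C1}. If $\delta\le g$: as $\delta>1.28\sqrt q>5.1$, we have $\delta\ge8$, so $x\equiv g+2\equiv2$ gives $x=2$. By \eqref{C1}, $2(\delta-2)>0.82g$, so $\delta>0.41g+2$. So $\delta=g$, or $\delta=g/2$ with $g\ge32$. By \eqref{eq:gamma}, $\gamma\mid3(\delta-3)$. For $\delta=g$ this means $\gamma\mid6$; for $\delta=g/2$, doubling, $\gamma\mid3(g-6)$ and so $\gamma\mid15$, with $\gamma\ge31$. Both are false.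

\emph{$n=4$.} $\delta\le2^{3/2}g^{3/2}\le g^2$, and $\delta>2.56g$, so $\delta\ge4g$ and $x=g+2\ge10$. By \eqref{C1}, $y>1.64g^2/(g+2)>1.3g>7$. By \eqref{C2}, $2.92g^2<xy<4.96g^2$, so $\delta<4.96g+g+2<8g$. Hence $\delta=4g$, $y=3g-2$. Now $gxy+y-x-1=3g^3+4g^2-2g-5=(g-1)(3g^2+7g+5)$, so $S=3g^2+7g+5$, and Lemma~\ref{lem:II} gives
\[
\delta w=g(6g^2+11g+4),\qquad\delta(w-1)=g^2(6g+11),\qquad k=3g^3+5g^2+10g+3 .
\]
Equation \eqref{E4}, $\delta^2w(w-1)=16g^3k$, becomes
\[
36g^3+132g^2+145g+44=48g^3+80g^2+160g+48,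
\]
that is, $12g^3-52g^2+15g+4=0$. So $g\mid4$, false.

\emph{$n=5$.} $\delta\le4g^2$ and $\delta>1.28q^{3/2}>10.2g$, so $\delta\ge16g$. If $\delta\le g^2$, then $x=g+2$ and $y>3.28g^3/(g+2)>g^2\ge\delta$, false. If $\delta=2g^2$, then $x=g^2+g+2$, $y=g^2-g-2$ and $xy=g^4-(g+2)^2$. For $g\ge16$ this exceeds $9.92g^3$, against \eqref{C2}; for $g=8$, $(x+1)(y-1)=75\cdot53\equiv6\pmod7$, against \eqref{eq:gamma}. If $\delta=4g^2$, then $x=3g^2+g+2$, $y=g^2-g-2\ge0.84g^2$ and $xy>2.52g^4>20g^3$, against $xy<17.2g^3$ from \eqref{C1}.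

\emph{$n=6$.} $\delta\le5.66g^{5/2}\le4g^4$ and $\delta>5.12g^2$, so $\delta\ge8g^2$ and $x=7g^2+g+2$. By \eqref{C1}, $y>6.56g^4/(7.16g^2)>7$, so \eqref{C2} applies: $11.68g^4<xy<19.84g^4$. If $\delta=8g^2$, then $y<g^2$ and $xy<7.16g^4$. If $\delta\ge16g^2$, then $xy\ge7\cdot8.84g^4>61g^4$. Both are false.

\emph{$n=7$.} $\delta\le8g^3\le4g^4$ and $\delta>7.24g^{5/2}>20g^2$, so $\delta\ge32g^2$ and $x=7g^2+g+2$. By \eqref{C1}, $y>13.1g^5/(7.16g^2)>7$, and \eqref{C2} gives $23.36g^5<xy<39.68g^5$. If $\delta=8g^3$, then $y\ge7.1g^3$ and $xy>49g^5$, false. If $\delta\le2g^3$, then $xy<14.4g^5$, false. If $\delta=4g^3$, then $x+1\equiv11$ and $y-1\equiv-7\pmod\gamma$, so $\gamma\mid77$ and $g=8$. Then $xy=458\cdot1590=728220<23.36\cdot8^5$, false.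

\emph{$n=8$.} $\delta^2\le128g^7\le16g^8$, so $\delta\mid4g^4$; and $\delta>10.2g^3$. So $x=7g^2+g+2$, and by \eqref{C1} $y>26.2g^6/(7.16g^2)>7$. Then $xy<x\delta\le7.16g^2\cdot11.32g^{7/2}<28.8g^6$, as $\sqrt g>2.82$. But \eqref{C2} gives $xy>46.7g^6$.

\subsection{Type I}

Note $3g^2-g+1\ge2.87g^2$ and $7.6g^3\le z<8g^3$. If $\delta\mid8g^3$ and $\delta\ge4g^2$, then \eqref{eq:roots} says $y=3g^2-g+1$.

\emph{$n=3$.} $\delta\le2g^{3/2}\le g^2$, so $x\equiv g-1$. If $\delta\le g$, then $x=\delta-1$, $y=1$, excluded. If $\delta\ge2g$, then $x=g-1$, $y\ge g+1$ and $xy\ge g^2-1>4.28g$, against \eqref{C1}.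

\emph{$n=4$.} $\delta\le2^{3/2}g^2$ and $\delta>2.56g$, so $4g\le\delta\le2g^2$. If $\delta=2g^2$, then $x=g^2+g-1$, $y=g^2-g+1$ and $xy=g^4-(g-1)^2>8.56g^2$, against \eqref{C1}. If $\delta\le g^2$, then $x=g-1\ge7$ and $y>1.64g^2/(g-1)>7$. By \eqref{C2}, $2.92g^2<(g-1)y<4.96g^2$. So $2.92g<y<5.67g$, hence $3.7g<\delta<6.7g$, so $\delta=4g$ and $y=3g+1=\rho$. Lemma~\ref{lem:I} gives
\[
\delta w=g^2(6g-1),\qquad\delta(w-1)=g(6g^2-g-4),\qquad k=g(3g^2-g-1).
\]
Equation \eqref{E4}, $\delta^2w(w-1)=16g^3k$, becomes $(6g-1)(6g^2-g-4)=16g(3g^2-g-1)$. Modulo $g$ this says $g\mid4$, false.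

\emph{$n=5$.} $\delta\le4g^{5/2}\le8g^3$ and $\delta>10.2g$, so $\delta\ge16g$. If $\delta\le g^2$, then $x=g-1$ and $y>3.28g^3/(g-1)>\delta$, false. If $\delta=2g^2$, then $x=g^2+g-1$, $y=g^2-g+1$ and $xy\equiv1\pmod\gamma$, against \eqref{eq:gamma}. If $\delta\ge4g^2$, then $y=3g^2-g+1\ge2.87g^2$ and $x\ge g^2$, so $xy\ge2.87g^4\ge22.9g^3$, against $xy<17.2g^3$.

\emph{$n=6$.} $\delta\le5.66g^3$ and $\delta>5.12g^2$, so $8g^2\le\delta\le4g^3$ and $y=3g^2-g+1$. If $\delta\ge16g^2$, then $x\ge13g^2$ and $xy>37g^4$, against $xy<34.3g^4$ from \eqref{C1}. If $\delta=8g^2$, then $x=5g^2+g-1$ and $xy\equiv5\cdot3\pmod\gamma$, so $\gamma=15$, $g=16$, $q=32$. Then $\delta=2^{11}$, $x=1295$, $y=753$, $\rho=xy/15=259\cdot251=65009$,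
\[
\delta w=1296+31\cdot16\cdot65009=32245760,\quad w=15745,\quad w-1=2^7\cdot123 .
\]
But $\Lambda=2^{30}/2^{22}=2^8$, contradicting $v_2(w(w-1))=v_2(\Lambda)$.

\emph{$n=7$.} $\delta\le8g^{7/2}\le4g^4$ and $\delta>20g^2$, so $\delta\ge32g^2$. If $\delta\le4g^3$, then $y=3g^2-g+1<3g^2$ and $xy<12g^5$, against $xy>13.1g^5$. If $\delta=8g^3$, then $y=3g^2-g+1$, $x=z$, and $xy\equiv5\cdot3\pmod\gamma$, so $g=16$. Then $\delta=2^{15}$, $x=32015$, $y=753$, $\rho=6403\cdot251=1607153$,
\[
\delta w=32016+496\cdot1607153=797179904,\quad w=24328=2^3\cdot3041 .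
\]
But $\Lambda=2^{35-30}=2^5$ and $w-1$ is odd, a contradiction. If $\delta\ge16g^3$, then $x=z\ge7.6g^3$ and $y\ge8g^3$, so $xy\ge60g^6$, against $xy<68.5g^5$.

\emph{$n=8$.} $\delta\le11.4g^4$ and $\delta>10.2g^3$, so $16g^3\le\delta\le8g^4$; and \eqref{C1} gives $xy<137g^6$. If $\delta=16g^3$, then $\delta\mid4g^4$, $x=z$, $y=8g^3+3g^2-g+1$ and $xy\equiv5\cdot11\pmod\gamma$; so $\gamma\mid55$, false. If $32g^3\le\delta\le4g^4$, then $x=z$, $y\ge24g^3$ and $xy>180g^6$, false. If $\delta=8g^4$, then $x\equiv z\pmod{4g^4}$ by Lemma~\ref{lem:unique}, so $x\in\{z,z+4g^4\}$. As $z<8g^3\le g^4$, this gives $xy\ge7.6g^3\cdot7g^4>53g^7$ or $xy\ge4g^4\cdot3g^4=12g^8$; both are false, as $g\ge8$.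

\section{The case $\alpha=2$, $n\ge9$}\label{sec:highn}

For large $n$, computing more digits of the root is hopeless. The idea is to use \eqref{E4} fully. One of the coprime numbers $w,w-1$ absorbs the whole power of $2$ in $w(w-1)$. If it is $w$, then $w=jL$, where $j$ is an odd integer (type II) or $g$ times one (type I), and $k=j(w-1)$; the other case is reduced to this one by a change of signs. It will turn out that $j$ is very close to $g\delta/Q$: the difference $J=Qj-g\delta$ is bounded in terms of $g$ alone, while $j$ itself is huge. Writing $A$, $B$, $R$ in terms of $j$, $J$ and $L$ turns $AB=\gamma R$ into a polynomial equation in $j$. As $j$ is huge, its leading coefficient, essentially a number $N$ that involves only $J$, $L$ and $g$, must be tiny. We then show that $N$ is a nonzero multiple of $2Q$, or else large for a direct reason. This contradicts the upper bound, apart from one case with $n=9$ in which the root is used once more.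

In both types $\delta\le q^{n/2}/\sqrt2$ by \eqref{C3}. So by \eqref{C1} $\min(x,y)>xy/\delta>0.57q^{n/2-2}>7$, and Lemma~\ref{lem:size} gives \eqref{C2} and $R>0.428M$.

\subsection{Signs, and elimination}

Denote the quantities $g\delta,A,B,w$ used so far by $P_0,A_0,B_0,w_0$. If $w_0$ is even, put
\[
\eta=1,\qquad(P,A,B,w)=(P_0,A_0,B_0,w_0);
\]
if $w_0$ is odd, put
\[
\eta=-1,\qquad(P,A,B,w)=(-P_0,-B_0,-A_0,1-w_0).
\]
In both cases $w$ is even, $P=\eta g\delta$, $A/P\in(0,1)$, and
\begin{equation}\label{eq:signed}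
AB=\gamma R,\quad A+B=P,\quad k=R+A-B+g,\quad QR=Pw-g-A,\quad w(w-1)=Lk;
\end{equation}
for the fourth relation in the second case, $(-P_0)(1-w_0)-g+B_0=P_0w_0-g-A_0$. Here $L=\Lambda/g=2q^{n-1}/\delta^2$, so
\begin{equation}\label{eq:LP}
LP^2=gq^n .
\end{equation}
By \eqref{C2}, $\delta^2\ge4xy>2.92q^{n-2}$, so $L<1.37g$; as $L$ is a power of $2$, possibly with negative exponent in type I,
\begin{equation}\label{eq:Lg}
L\le g .
\end{equation}

Put $j=w/L$, so that $k=j(w-1)$. In type II, $v_2(w)=v_2(L)$ by Lemma~\ref{lem:II}, so $j$ is an odd integer. In type I, $v_2(w)=v_2(\Lambda)$ by Lemma~\ref{lem:I}, so $j=gj_0$ with $j_0=w/\Lambda$ an odd integer. Let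
\[
J=Qj-P,\qquad C=LJ+2\gamma Q,\qquad D=Q^2-LJ .
\]
We shall often use $2\gamma=Q-1$, $2\gamma+Q=\Theta$ and hence $C+D=Q\Theta$.

Multiply $k=R+2A-P+g$ by $Q$ and use the fourth relation in \eqref{eq:signed}: $Qj(w-1)=Pw+\Theta A-QP+2\gamma g$. Subtracting $P(w-1)$,
\begin{equation}\label{eq:J}
(w-1)J=-2\gamma P+\Theta A+2\gamma g .
\end{equation}
Insert $w=jL$ and $P=Qj-J$. Then \eqref{eq:J} and $B=P-A$ give
\[
\Theta A=jC-E,\quad\Theta B=jD-F,\qquad E=QJ+2\gamma g,\quad F=2\gamma(J-g).
\]
Now insert this in $\Theta^2QAB=\gamma\Theta^2QR=\gamma\Theta^2(Pw-g-A)$, where $Pw=QLj^2-LjJ$. We have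
\[
CF+DE=J(2\gamma C+QD)+2\gamma g(D-C),\qquad2\gamma C+QD=2\gamma(C+D)+D=2\gamma Q\Theta+D .
\]
So with
\[
N=CD-\gamma L\Theta^2
\]
we obtain
\begin{equation}\label{eq:elim}
Qj^2N=jJ\bigl[Q(2\gamma Q\Theta+D)-\gamma\Theta^2L\bigr]+2\gamma gQj(D-C)-QEF-\gamma\Theta^2(g+A).
\end{equation}

\subsection{$N$ is small}

\begin{lemma}\label{lem:small}
For $n\ge9$, in both types,
\begin{equation}\label{eq:small}
|N|\le Q\,q^{-(n-9)/2}\Bigl[\frac{2.85}{\sqrt L}+\frac{1.68\sqrt L}Q\Bigr],\qquad\frac{1.68\sqrt L}Q<0.32 .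
\end{equation}
\end{lemma}

\begin{proof}
\emph{Preliminary bounds.} Since $|P|=g\delta$ and $\delta\le q^{n/2}/\sqrt2$, $|P|/q^n\le0.354q^{1-n/2}\le0.354q^{-7/2}$. So $q^n/|P|>2.8q^{7/2}>45000$. By \eqref{C1}, $\delta>1.28q^{7/2}>20000$.

\emph{Size of $J$.} Since $A/P\in(0,1)$, $2\gamma<Q$ and $\Theta-2\gamma=Q$, the right side of \eqref{eq:J} has absolute value at most $Q|P|+2\gamma g\le1.0001Q|P|$. By \eqref{E3}, $w_0>QR/|P|>0.428(q^n-1)/|P|$. As $|w-1|\ge w_0-1$, we get $|w-1|\ge0.42q^n/|P|$. So \eqref{eq:J} gives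
\[
\frac{|J|}{|P|}\le2.39\,\frac{Q|P|}{q^n}\le0.85q^{-5/2}<0.001 .
\]
Hence $|j|=|P+J|/Q\ge0.999|P|/Q$, in particular $j\ne0$, and $|w|=L|j|\ge0.999L|P|/Q$. By \eqref{eq:LP}, $Q/(L|P|)=Q|P|/(gq^n)<2|P|/q^n<q^{-7/2}$, so $|w-1|\ge0.998L|P|/Q$. Using \eqref{eq:J} once more,
\begin{equation}\label{eq:LJ}
|J|\le1.003\,\frac{Q^2}L,\qquad L|J|\le1.003\,Q^2 .
\end{equation}

\emph{First term of \eqref{eq:elim}.} We have $2\gamma Q^2\Theta=(Q-1)Q^2(2Q-1)=2Q^4-3Q^3+Q^2$, and $-0.003Q^2\le D\le2.003Q^2$. So the bracket is at most $2Q^4-3Q^3+Q^2+2.003Q^3<2Q^4$. By \eqref{eq:Lg}, $\gamma\Theta^2L\le\gamma g\Theta^2<\frac{Q^2}4\cdot4Q^2=Q^4$, so the bracket is at least $Q^4-3.01Q^3>0$. By \eqref{eq:LJ} the first term is at most $2.006Q^6|j|/L$ in absolute value.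

\emph{Second term.} $D-C=Q(Q-2\gamma)-2LJ=Q-2LJ$, so $|D-C|\le2.08Q^2$; and $2\gamma g<\frac12Q^2$. So the term is at most $1.04Q^5|j|$ in absolute value.

\emph{Third term.} As $L\le g\le0.534Q$, $2\gamma g<\frac12Q^2\le0.267Q^3/L$. So $|E|,|F|\le Q|J|+2\gamma g\le1.28Q^3/L$. By \eqref{eq:LP} and the bound on $|P|$, $L|P|=gq^n/|P|\ge\sqrt2q^{n/2}\ge\sqrt2q^{9/2}$. Hence
\[
Q|EF|\le1.64\,\frac{Q^7}{L^2}\le1.65\,\frac{Q^2}{L|P|}\cdot\frac{Q^6|j|}L\le0.002\,\frac{Q^6|j|}L .
\]

\emph{Last term.} $\gamma\Theta^2<2Q^3$ and $g+|A|\le1.0001|P|$, so the term is at most $2.001Q^3|P|\le2.004Q^4|j|\le0.134Q^5|j|$ in absolute value, using $Q\ge15$.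

Adding up and dividing by $Q|j|$, we get $|j||N|\le2.008Q^5/L+1.18Q^4$. With $|j|\ge0.999|P|/Q$, $|P|=q^{(n+1)/2}/\sqrt{2L}$ from \eqref{eq:LP}, and $Q^5<q^5$, the first part of \eqref{eq:small} follows. The second part holds because $\sqrt L/Q\le\sqrt g/(2g-1)$, which is largest at $g=8$.
\end{proof}

\subsection{Type II}

Now $L\ge2$ is a power of $2$ and $j$ is odd, so $J=Qj-P$ is odd, because $P$ is even. All quantities are integers.

\emph{Modulo $Q$.} $J\equiv-P$, so $C\equiv-LP$ and $D\equiv LP$; further $\Theta\equiv-1$ and $q\equiv1$. By \eqref{eq:LP}, $L^2P^2=Lgq^n\equiv Lg$. So $N\equiv-L(g+\gamma)=-LQ\equiv0$.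

\emph{Modulo $4$.} $D$ and $\gamma Q$ are odd. If $L\ge4$, then $C\equiv2$ and $\gamma L\Theta^2\equiv0$. If $L=2$, then $C=2(J+\gamma Q)\equiv0$ and $\gamma L\Theta^2\equiv2$. In both cases $N\equiv2\pmod4$.

So $N\ne0$ and $2Q\mid N$, hence $|N|\ge2Q$. For $n\ge10$, \eqref{eq:small} gives $|N|\le\frac Q4(2.02+0.32)<2Q$, a contradiction. For $n=9$, $L=2q^8/\delta^2$ is an odd power of $2$. If $L\ge8$, then $|N|\le1.33Q$, a contradiction. If $L=2$, then $\delta=q^4=16g^4$. As $4g^4$ divides both $\delta$ and $\Phi(7g^2+g+2)$, Lemma~\ref{lem:unique} gives $x=7g^2+g+2+4g^4i$ with $0\le i\le3$. By \eqref{eq:notdiv}, $\Phi(7g^2+g+2)$ is not divisible by $8g^4$, so $i\ne0$. Then $4g^4\le x\le13g^4$, and $xy=x(16g^4-x)\ge39g^8\ge312g^7$. But \eqref{C1} gives $xy<2.14\cdot128g^7<275g^7$. So type II is impossible.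

\subsection{Type I}

Now $\Lambda\ge2$ is a power of $2$, $j=gj_0$ with $j_0$ odd, and $J=gJ_0$ with $J_0=Qj_0-\eta\delta$ odd. As $LJ=\Lambda J_0$,
\[
C=\Lambda J_0+2\gamma Q,\qquad D=Q^2-\Lambda J_0\ \text{(odd)},\qquad gN=gCD-\gamma\Lambda\Theta^2,
\]
all integers. Modulo $Q$ we have $J_0\equiv-\eta\delta$, so $CD\equiv-\Lambda^2\delta^2=-\Lambda q^n\equiv-\Lambda$ and $gN\equiv-\Lambda(g+\gamma)=-\Lambda Q\equiv0$.

\medskip
\emph{(i) $\Lambda\ge4g$, that is, $L\ge4$.} Then $C\equiv2\pmod4$, so $v_2(gCD)=v_2(2g)<v_2(\Lambda)$ and $v_2(gN)=v_2(2g)$. Hence $gN$ is a nonzero multiple of $2gQ$, and $|N|\ge2Q$. But \eqref{eq:small} gives $|N|\le Q(1.425+0.32)<2Q$, a contradiction.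

\medskip
\emph{(ii) $\Lambda\le2g=q$.} Divisibility alone no longer suffices. Instead we use that $C$ and $D$ have known sum $Q\Theta$ and known residues modulo $2\Lambda$, so their product avoids $\gamma L\Theta^2$ by a wide margin. Let $t=\min(C,D)\le\frac12Q\Theta$ and
\[
\varphi(u)=u(Q\Theta-u)-\gamma L\Theta^2,
\]
so that $N=\varphi(t)$ and $\varphi$ is increasing for $u\le\frac12Q\Theta$. Note $2\gamma Q=q^2-3q+2$ and $Q^2=q^2-2q+1$.

\emph{$\Lambda=q$.} Here $L=2$. Since $Q=2\gamma+1$, $\varphi(u)=(u-\Theta)(2\gamma\Theta-u)$, with $\Theta=2q-3$. As $J_0$ is odd, $C\equiv q+q+2\equiv2$ and $D\equiv1-q\equiv q+1\pmod{2q}$. So $t\le q+1$ or $t\ge2q+2$. In the first case $N\le\varphi(q+1)=-(q-4)(2\gamma\Theta-q-1)$; in the second $N\ge\varphi(2q+2)=5(2\gamma\Theta-2q-2)$. As $q-4\ge12$, in both cases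
\[
|N|\ge5(2\gamma\Theta-2q-2)=5(2Q^2-5Q-3)>7Q^2,
\]
using $Q\ge15$. This contradicts \eqref{eq:small}, which gives $|N|\le2.4Q$.

\emph{$\Lambda\le g$.} Now $2\Lambda\mid q$, so $C\equiv\Lambda+2$ and $D\equiv\Lambda+1\pmod{2\Lambda}$. Hence $t\le\Lambda+2$ or $t\ge3\Lambda+1$. Further,
\[
\gamma L\Theta^2=\Lambda\Theta\cdot\frac{\gamma\Theta}g,\qquad\frac{\gamma\Theta}g=2Q-5+\frac3g,\qquad2Q-5<\frac{\gamma\Theta}g<2Q-4.6 ,
\]
and, since $L=\Lambda/g$, \eqref{eq:small} gives
\begin{equation}\label{eq:smallLam}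
|N|\le Q\bigl(2.85\sqrt{g/\Lambda}+0.32\bigr).
\end{equation}

If $t\ge3\Lambda+1$: as $3\Lambda+1\le3g+1\le0.87\Theta$,
\[
N\ge\varphi(3\Lambda+1)>\Lambda\Theta\bigl[3(Q-0.87)-(2Q-4.6)\bigr]>\Lambda\Theta Q .
\]
If $t\le\Lambda+2$ and $\Lambda\ge4$: as $\Lambda+2\le1.5\Lambda$ and $Q\ge15$,
\[
N\le\varphi(\Lambda+2)\le\Lambda\Theta\bigl[1.5Q-(2Q-5)\bigr]\le-\tfrac16\Lambda\Theta Q .
\]
For $\Lambda\ge4$ both contradict \eqref{eq:smallLam}, since $\frac16\Lambda\Theta\ge\frac23(4g-3)>1.43\sqrt g+0.32$. For $\Lambda=2$ and $t\ge3\Lambda+1=7$ we have a contradiction as well, since $2\Theta=2(4g-3)>2.85\sqrt{g/2}+0.32$.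

There remains $\Lambda=2$, $t\le4$. Then $q^n=2\delta^2$, so $nf$ is odd, where $q=2^f$. As $q\ge16$, $f\ge5$, $g\ge16$ and $Q\ge31$. Now $C=2J_0+2\gamma Q\equiv0$ and $D=Q^2-2J_0\equiv3\pmod4$.

Suppose $t=4$. Then $C=4$, so $J_0=2-\gamma Q\equiv2\pmod Q$. But $J_0\equiv-\eta\delta$, and
\[
\delta=2^{(nf-1)/2}=2^{(f-1)/2}\cdot(2^f)^{(n-1)/2}\equiv2^{(f-1)/2}\pmod{2^f-1}.
\]
So $2+\eta2^{(f-1)/2}\equiv0\pmod{2^f-1}$. This is impossible, since $2^{(f-1)/2}\ge4$ gives $0<|2+\eta2^{(f-1)/2}|<2^f-1$.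

So $t\le3$, and $N\le\varphi(3)<3Q\Theta-2\Theta(2Q-5)=-\Theta(Q-10)$. Hence
\[
|N|>0.67\,Q\Theta=0.67\,Q(4g-3)>Q\bigl(2.85\sqrt{g/2}+0.32\bigr),
\]
contradicting \eqref{eq:smallLam}.

So $\alpha=2$ with $\alpha^2<q$ is impossible for all $n\ge3$. Together with Sections~\ref{sec:ineq} and~\ref{sec:three}, no example has $\alpha^2<q$, and Section~\ref{sec:large} completes the proof of Theorem~\ref{thm:main}.\qed

\begin{thebibliography}{9}
\bibitem{LR} \emph{Linear representations of semipartial geometries}, \texttt{https://www.projecteuclid.org/download/pdf\_1/euclid.bbms/1136902614}.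
\bibitem{Ueb} J. Ueberberg, \emph{On regular $\{v,n\}$-arcs in finite projective spaces}, J. Combin. Des. \textbf{1} (1993), 395--409.
\end{thebibliography}

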